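# Sign vectors for finite sets in $\mathbb{R}^n$ with a transitive abelian group of sup-norm isometries

## 1. Sup-norm isometries, colored arrows, mono-colored paths

Throughout, $\|x\|_\infty=\max_i|x_i|$ is the sup-norm on $\mathbb{R}^n$, and $e_1,\dots,e_n$ is the standard basis.

**Definition (isometry, transitive action).** Let $X\subset\mathbb{R}^n$ be finite. A *sup-norm isometry* of $X$ is a bijection $g\colon X\to X$ with $\|g(x)-g(y)\|_\infty=\|x-y\|_\infty$ for all $x,y\in X$. A group $\Gamma$ of such maps *acts transitively* on $X$ if for all $x,y\in X$ there is $g\in\Gamma$ with $g(x)=y$.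

Our main example is the *diamond* $X=\{e_1,e_2,-e_1,-e_2\}\subset\mathbb{R}^2$. The antipodal pairs $\{e_1,-e_1\}$ and $\{e_2,-e_2\}$ have distance $2$, and all other pairs of distinct points have distance $1$. Two different abelian groups act transitively on it by isometries:

- the cyclic group $\mathbb{Z}/4$ generated by the rotation $e_1\mapsto e_2\mapsto -e_1\mapsto -e_2\mapsto e_1$;
- the Klein group $\{0,\sigma,\tau,\sigma+\tau\}$ with $\sigma(s,t)=(t,s)$ and $\tau(s,t)=(-t,-s)$, so that $\sigma+\tau$ (the composition, written additively) is $x\mapsto -x$.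

**Definition (directed colored graph).** The graph $G_X$ has vertex set $X$ and colors $1,\dots,n$. For distinct $x,y\in X$ and each color $i$ there is an arrow of color $i$ from $x$ to $y$, written $x\to_i y$, if and only if $x_i-y_i=\|x-y\|_\infty$. Two vertices may be joined by several arrows of different colors. Any two distinct vertices are joined by at least one arrow, because some coordinate realizes the maximum.

In the diamond the arrows are as follows. Color 1: $e_1\to e_2$, $e_1\to -e_2$, $e_1\to -e_1$, $e_2\to -e_1$, $-e_2\to -e_1$. Color 2: $e_2\to e_1$, $e_2\to -e_1$, $e_2\to -e_2$, $e_1\to -e_2$, $-e_1\to -e_2$. The pair $\{e_1,e_2\}$ carries two arrows, $e_1\to_1e_2$ and $e_2\to_2 e_1$.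

**Definition (mono-colored path).** A *mono-colored directed path of length $2$* is a pair of arrows $x\to y$, $y\to z$ of the same color. In the diamond, $e_1\to_1 e_2\to_1 -e_1$ is one.

**Definition (nonexpansive map, period).** A map $F\colon D\to D$, $D\subset\mathbb{R}^n$, is *sup-norm nonexpansive* if $\|F(x)-F(y)\|_\infty\le\|x-y\|_\infty$ for all $x,y\in D$. A point $x$ is periodic if $F^p(x)=x$ for some $p\ge1$; the least such $p$ is its *minimal period*. For instance, $F(s,t)=(-t,s)$ on $\mathbb{R}^2$ is nonexpansive, and $e_1$ has minimal period $4$.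

Now the question. In $G_X$ all pairs are joined, but there are usually mono-colored paths. Can we delete arrows so that the paths disappear, while every pair keeps at least one arrow?

**Conjecture A′.** If $X$ is a finite set in $\mathbb{R}^n$ on which an abelian group of sup-norm isometries acts transitively, then $G_X$ has a subgraph $H_X$ with vertex set $X$ such that every pair of distinct vertices is connected by an arrow in $H_X$ and $H_X$ contains no mono-colored directed path of length $2$.

The question comes from "Transitive actions of finite abelian groups of sup-norm isometries", https://core.ac.uk/download/pdf/82140644.pdf. We shall prove that Conjecture A′ is true.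

## 2. From subgraphs to sign vectors, and three small cases

If no vertex of $H_X$ both receives and emits an arrow of color $i$, then each vertex is either an emitter ($+$) or a non-emitter ($-$) in color $i$. This suggests replacing $H_X$ by signs.

**Definition (separated).** Given maps $s_1,\dots,s_n\colon X\to\{+,-\}$, a pair $\{x,y\}$ of distinct points is *separated in color $i$* if $x\to_i y$, $s_i(x)=+$, $s_i(y)=-$, or the same holds with $x,y$ interchanged. It is *separated* if it is separated in some color.

**Lemma 1.** For a finite $X\subset\mathbb{R}^n$, a subgraph $H_X$ as in Conjecture A′ exists if and only if there are maps $s_1,\dots,s_n\colon X\to\{+,-\}$ separating every pair of distinct points. In that case $|X|\le 2^n$.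

*Proof.* Given such signs, let $H_X$ consist of all arrows $x\to_i y$ of $G_X$ with $s_i(x)=+$ and $s_i(y)=-$. Every pair is joined in $H_X$. If $x\to y\to z$ were two arrows of $H_X$ of color $i$, then $s_i(y)=-$ and $s_i(y)=+$, which is impossible.

Conversely, given $H_X$, put $s_i(x)=+$ if $x$ has an outgoing arrow of color $i$ in $H_X$, and $s_i(x)=-$ otherwise. If $x\to_i y$ is an arrow of $H_X$, then $s_i(x)=+$, and $y$ has no outgoing arrow of color $i$ in $H_X$, so $s_i(y)=-$. Since every pair is joined in $H_X$, every pair is separated.

A separated pair has different sign vectors, so $x\mapsto(s_1(x),\dots,s_n(x))\in\{+,-\}^n$ is injective and $|X|\le 2^n$. $\square$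

So Conjecture A′ is equivalent to the following statement, which we shall prove.

**Theorem 1.** Let $X\subset\mathbb{R}^n$ be finite and let an abelian group of sup-norm isometries act transitively on $X$. Then there are maps $s_1,\dots,s_n\colon X\to\{+,-\}$ such that for all distinct $x,y\in X$ there is a color $i$ for which $x_i-y_i=\|x-y\|_\infty$, $s_i(x)=+$, $s_i(y)=-$, or the same holds with $x,y$ interchanged.

**Theorem 2.**

1. Under the hypothesis of Theorem 1, $|X|\le2^n$.
2. A finite abelian group $\Gamma$ occurs as a transitive group of sup-norm isometries of some finite $X\subset\mathbb{R}^n$ if and only if $|\Gamma|\le2^n$.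
3. If $D\subset\mathbb{R}^n$ and $F\colon D\to D$ is sup-norm nonexpansive, every periodic point of $F$ has minimal period $\le2^n$. Every $p\in\{1,\dots,2^n\}$ is the minimal period of a periodic point of some sup-norm nonexpansive $F\colon\mathbb{R}^n\to\mathbb{R}^n$.
4. If $\|\cdot\|=\max_{k\le N}|\varphi_k(\cdot)|$ is a norm on $\mathbb{R}^d$ with linear functionals $\varphi_k$, and an abelian group of $\|\cdot\|$-isometries acts transitively on a finite $X\subset\mathbb{R}^d$, then $|X|\le2^N$.
5. "Abelian" cannot be omitted in Theorem 1.

Let us try three cases by hand.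

*The line, $n=1$.* Suppose $X\subset\mathbb{R}$ has at least three points, and let $y\in X$ be neither the smallest nor the largest. The smallest point $x$ has a point of $X$ at distance $\operatorname{diam}X$. An isometry mapping $x$ to $y$ gives a point of $X$ at distance $\operatorname{diam} X$ from $y$, but all distances from $y$ are smaller. So $|X|\le2$, and for $X=\{x>y\}$ the signs $s_1(x)=+$, $s_1(y)=-$ do the job.

*Subsets of the cube, $X\subset\{0,1\}^n$.* All distances are $1$, and $x\to_iy$ means $x_i=1$, $y_i=0$. The signs $s_i(x)=+$ for $x_i=1$ and $s_i(x)=-$ for $x_i=0$ separate everything. Here $G_X$ itself contains no mono-colored path.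

*The diamond.* The pair $\{e_1,-e_1\}$ is joined only in color $1$, and $\{e_2,-e_2\}$ only in color $2$. So $s_1(e_1)=+$, $s_1(-e_1)=-$, $s_2(e_2)=+$, $s_2(-e_2)=-$ are forced. Four signs remain: $s_1(e_2)$, $s_1(-e_2)$, $s_2(e_1)$, $s_2(-e_1)$. Reading off the arrows, the four other pairs are separated exactly when
$$
\begin{aligned}
\{e_1,e_2\}:&\quad s_1(e_2)=-\ \text{ or }\ s_2(e_1)=-,\\
\{e_1,-e_2\}:&\quad s_1(-e_2)=-\ \text{ or }\ s_2(e_1)=+,\\
\{-e_1,e_2\}:&\quad s_1(e_2)=+\ \text{ or }\ s_2(-e_1)=-,\\
\{-e_1,-e_2\}:&\quad s_1(-e_2)=+\ \text{ or }\ s_2(-e_1)=+.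
\end{aligned}\tag{1}
$$
If $s_2(e_1)=+$, these force in turn $s_1(e_2)=-$, $s_2(-e_1)=-$, $s_1(-e_2)=+$, and all four lines hold. If $s_2(e_1)=-$, they force $s_1(-e_2)=-$, $s_2(-e_1)=+$, $s_1(e_2)=+$, and again all four hold. So exactly $2$ of the $16$ choices work. In particular, giving all four undetermined points the sign $+$ fails, in the first line. Remember this: the undetermined points need coordinated choices.

## 3. The group length $f$, additive sequences, and chains

We now fix $X$ (nonempty) and $\Gamma$ as in Theorem 1, with $\Gamma$ written additively.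

**Step 3.1: identify $X$ with $\Gamma$.** The purpose is to make distances depend only on differences in $\Gamma$. If $g\in\Gamma$ fixes a point $x$, then for any $y=h(x)$ with $h\in\Gamma$ we get $g(y)=gh(x)=hg(x)=h(x)=y$, so $g$ is the identity. Hence stabilizers are trivial. Fix $o\in X$; then $g\mapsto g(o)$ is a bijection $\Gamma\to X$. From now on points are elements of $\Gamma$; $x\pm a$ denotes the group operation; and $x_i$ is the $i$-th coordinate of the point $x(o)$. Put $f(g)=\|g(o)-o\|_\infty$. Applying the isometry $-y$ to the points of $x$ and $y$, we see that their distance is $f(x-y)$. Therefore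
$$f(-g)=f(g),\qquad f(g+h)\le f(g)+f(h),\qquad f(g)=0\iff g=0, \tag{2}$$
and always $|x_i-y_i|\le f(x-y)$. The relation $x\to_iy$ means $x\ne y$ and $x_i-y_i=f(x-y)$. We say that $x,y$ are *joined* in color $i$ if $x\to_iy$ or $y\to_ix$; two distinct points are always joined in some color.

For the diamond with $\mathbb{Z}/4$ and $o=e_1$, the elements $0,1,2,3$ are the points $e_1,e_2,-e_1,-e_2$, and $f(1)=f(3)=1$, $f(2)=2$. With the Klein group, $0,\sigma,\tau,\sigma+\tau$ are the points $e_1,e_2,-e_2,-e_1$, and $f(\sigma)=f(\tau)=1$, $f(\sigma+\tau)=2$.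

Our second running example is the *octagon*. Let $d$ be the distance in the cycle on $\mathbb{Z}/8$ (so $d(x,y)\in\{0,\dots,4\}$), and send $x\in\mathbb{Z}/8$ to the point of $\mathbb{R}^4$ with coordinates $x_i=d(x,i)$, $i=1,2,3,4$. By the triangle inequality $|x_i-y_i|\le d(x,y)$. If $d(x,y)=k\ge1$, say $y=x+k$, then exactly one of $x,x+4$ has its residue in $\{1,2,3,4\}$; call it $i$. If $i=x$, then $x_i=0$ and $y_i=k$. If $i=x+4$, then $x_i=4$ and $y_i=4-k$. So the sup-norm distance is $d$, translations are isometries, $\Gamma=\mathbb{Z}/8$, and $f(k)=d(k,0)$.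

A general source of examples: if $f$ is any function on a finite abelian group satisfying (2), then $x\mapsto(f(x-z))_{z\in\Gamma}\in\mathbb{R}^{|\Gamma|}$ satisfies $|f(x-z)-f(y-z)|\le f(x-y)$ with equality at $z=y$. So the sup-norm distance of the images of $x$ and $y$ is $f(x-y)$, and $\Gamma$ acts transitively by translations.

**Definition (additive sequence).** A finite sequence $(g_1,\dots,g_k)$ of nonzero elements of $\Gamma$ is *additive* if $f(g_1+\dots+g_k)=f(g_1)+\dots+f(g_k)$.

In the octagon $(1,1,1,1)$ is additive, since $f(4)=4$, while $(1,1,1,1,1)$ is not, since $f(5)=3$.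

**Lemma 2.** Let $(g_1,\dots,g_k)$ be additive. Then:

- (a) every reordering and every nonempty subsequence is additive, and the sum of a nonempty subsequence is nonzero;
- (b) replacing a block by its sum keeps additivity, and so does replacing a member $g_j$ by an additive sequence with sum $g_j$;
- (c) $(-g_1,\dots,-g_k)$ is additive;
- (d) $k\le|\Gamma|-1$.

Moreover $(a,-a)$ is never additive.

*Proof.* The definition is symmetric in the $g_j$ because $\Gamma$ is abelian. For a subsequence with sum $\beta$ and index set $J$, we have $\sum_jf(g_j)=f(\sum_j g_j)\le f(\beta)+\sum_{j\notin J}f(g_j)\le\sum_jf(g_j)$, so $f(\beta)=\sum_{j\in J}f(g_j)>0$. This gives (a). It also gives (b), since neither replacement changes the total sum or the sum of the $f$-values. Part (c) is $f(-g)=f(g)$. For (d), the partial sums $0,g_1,g_1+g_2,\dots$ have strictly increasing $f$-values, so they are $k+1$ distinct elements. Finally $f(a-a)=0\ne2f(a)$ for $a\neq0$. $\square$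

**Step 3.2: translate between chains and additive sequences.** A *chain* of length $k$ in color $i$ is $x^0\to_ix^1\to_i\dots\to_ix^k$; its *steps* are the elements $x^{j-1}-x^j$.

**Lemma 3.**

- (A) The steps of a chain $x^0\to_i\dots\to_ix^k$, $k\ge1$, form an additive sequence, and $x^0\to_ix^k$.
- (B) If $x\to_iz$, $y\ne x,z$ and $f(x-z)=f(x-y)+f(y-z)$, then $x\to_iy\to_iz$.
- (C) Let $(g_1,\dots,g_k)$ be additive and $x^j=x^{j-1}-g_j$. Then $x^0\ne x^k$. If $x^0\to_ix^k$, then $x^0\to_ix^1\to_i\dots\to_ix^k$; if $x^k\to_ix^0$, then $x^k\to_ix^{k-1}\to_i\dots\to_ix^0$.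

*Proof.* (A) We have $x^0_i-x^k_i=\sum_jf(x^{j-1}-x^j)\ge f(x^0-x^k)\ge x^0_i-x^k_i$, so equality holds throughout. The common value is positive, so $x^0\ne x^k$.

(B) We have $x_i-y_i\le f(x-y)$ and $y_i-z_i\le f(y-z)$, and the sums of the two sides are equal. So both are equalities.

(C) By Lemma 2(a), $x^0-x^k=g_1+\dots+g_k\ne0$. Let $x^0\to_ix^k$ and $k\ge2$. Then $x^1\ne x^0,x^k$, since $g_1\ne0$ and $g_2+\dots+g_k\ne0$, and $f(x^0-x^k)=f(g_1)+f(g_2+\dots+g_k)$. By (B), $x^0\to_ix^1\to_ix^k$; continue from $x^1$ with $(g_2,\dots,g_k)$. If $x^k\to_ix^0$, apply the same argument to the additive sequence $(-g_k,\dots,-g_1)$ starting at $x^k$. $\square$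

Part (C) may be used with any ordering of the steps: the endpoints $x^0,x^k$ stay the same and only the intermediate points change. This freedom to reorder, which comes from commutativity, drives the proof.

By (A), $\to_i$ is a strict partial order. We think of $x\to_iy$ as "$x$ lies above $y$".

**Definition (heights).** Let $p_i(x)\ge0$ be the maximal length of a chain $x^k\to_i\dots\to_ix^1\to_ix$ ending at $x$, and $q_i(x)\ge0$ the maximal length of a chain starting at $x$. If $x\to_iy$, then
$$p_i(x)\le p_i(y)-1,\qquad q_i(y)\le q_i(x)-1.\tag{3}$$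

**Definition ($\ell$ and $m$).** For $u\ne0$ let $\ell(u)\ge1$ be the maximal $k$ such that $u=g_1+\dots+g_k$ with $(g_1,\dots,g_k)$ additive. Let $m(u)\ge0$ be the maximal $k$ such that some $(u,g_1,\dots,g_k)$ is additive. By Lemma 2(c), $\ell(-u)=\ell(u)$ and $m(-u)=m(u)$.

We shall constantly use the following consequence of (A) and Lemma 2(a):
$$\text{a chain containing } u \text{ as a step has at most } m(u) \text{ other steps.}\tag{4}$$

*Octagon.* In color $i$ there are two chains $i+4\to i+3\to i+2\to i+1\to i$ and $i+4\to i-3\to i-2\to i-1\to i$. Along any chain in color $i$ the integer $d(\cdot,i)\in\{0,\dots,4\}$ decreases, so $p_i(x)=4-d(x,i)$ and $q_i(x)=d(x,i)$. Since $f\ge1$ off $0$, we have $\ell(1)=1$; and $m(1)=3$, because $(1,1,1,1)$ is additive and $f\le4$.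

*Diamond.* $p_1(e_1)=0$, $q_1(e_1)=2$; $p_1(-e_1)=2$, $q_1(-e_1)=0$; $p_1(\pm e_2)=q_1(\pm e_2)=1$; color $2$ is the same with $e_1$ and $e_2$ exchanged.

## 4. Comparing the heights above and below

The first thing one would try is to let points near the top of color $i$ emit and points near the bottom receive.

**Rule (T).** If $p_i(x)<q_i(x)$, put $s_i(x)=+$. If $p_i(x)>q_i(x)$, put $s_i(x)=-$. If $p_i(x)=q_i(x)=0$, put $s_i(x)=+$.

**Definition (tie).** If $p_i(x)=q_i(x)=\kappa\ge1$, the pair $(x,i)$ is a *$\kappa$-tie*; Rule (T) does not give it a sign. In the diamond $(\pm e_2,1)$ and $(\pm e_1,2)$ are $1$-ties; in the octagon $(i\pm2,i)$ are $2$-ties.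

How far does Rule (T) get? Given a pair with difference $u$, extend $u$ to a longest additive sequence and distribute the additional steps on the two sides of the pair. Each distribution tells us a color and good control over the heights.

**Lemma 4.** Let $x-y=u\ne0$, $\ell=\ell(u)$, $m=m(u)$, let $(u,g_1,\dots,g_m)$ be additive, and let $\{1,\dots,m\}=J\sqcup K$ with $|J|=r$. Put $t=x+\sum_{j\in J}g_j$ and $b=y-\sum_{j\in K}g_j$, and let $i$ be a color joining $t$ and $b$.

- (I) If $t\to_ib$, then $x\to_iy$, $p_i(x)=r$, $q_i(x)\ge\ell+m-r$, $p_i(y)\ge\ell+r$, $q_i(y)=m-r$.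
- (II) If $b\to_it$, then $y\to_ix$, $q_i(x)=r$, $p_i(x)\ge\ell+m-r$, $q_i(y)\ge\ell+r$, $p_i(y)=m-r$.

*Proof.* Write $u$ as the sum of an additive sequence of length $\ell$. By Lemma 2(b) these $\ell$ steps together with $g_1,\dots,g_m$ form an additive sequence with sum $t-b$; in particular $t\neq b$.

(I) By Lemma 3(C) there is a chain from $t$ to $b$ with $r$ steps down to $x$, then $\ell$ steps from $x$ to $y$, then $m-r$ steps from $y$ to $b$. By (A), $x\to_iy$. The chain shows $p_i(x)\ge r$, $q_i(x)\ge\ell+m-r$, $p_i(y)\ge\ell+r$, $q_i(y)\ge m-r$. For the upper bounds, concatenate a longest chain ending at $x$, the single step $x\to y$, and the $m-r$ steps below $y$. This chain contains the step $u$, so (4) gives $p_i(x)+m-r\le m$, i.e. $p_i(x)\le r$. Similarly the $r$ steps down to $x$, the step $x\to y$, and a longest chain starting at $y$ give $r+q_i(y)\le m$.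

(II) By Lemma 3(C) there is a chain from $b$ to $t$ with $m-r$ steps down to $y$, then $\ell$ steps from $y$ to $x$, then $r$ steps from $x$ to $t$. This gives $y\to_ix$ and the lower bounds $p_i(y)\ge m-r$, $q_i(y)\ge\ell+r$, $p_i(x)\ge\ell+m-r$, $q_i(x)\ge r$. The step $y\to x$ is $-u$ and $m(-u)=m$. The $m-r$ steps above $y$, then $y\to x$, then a longest chain below $x$ give $m-r+q_i(x)\le m$. A longest chain above $y$, then $y\to x$, then the $r$ steps below $x$ give $p_i(y)+r\le m$. $\square$

**Lemma 5.** Rule (T) separates every pair $\{x,y\}$, $u=x-y$, with $\ell(u)\ge2$ or $m(u)$ even.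

*Proof.* Suppose $r\in\{0,\dots,m\}$ satisfies $m-\ell<2r<m+\ell$, and apply Lemma 4 with any $J$ of size $r$. In case (I), $p_i(x)=r<\ell+m-r\le q_i(x)$ and $p_i(y)\ge\ell+r>m-r=q_i(y)$, so $s_i(x)=+$, $s_i(y)=-$, and $x\to_iy$. In case (II), $q_i(x)=r<\ell+m-r\le p_i(x)$ and $q_i(y)\ge\ell+r>m-r=p_i(y)$, so $s_i(x)=-$, $s_i(y)=+$, and $y\to_ix$. Such an $r$ exists: if $\ell\ge2$ take $r=\lfloor m/2\rfloor$, where $2r\in\{m-1,m\}$; if $\ell=1$ and $m$ is even take $r=m/2$. $\square$

For $\ell=1$ and $m$ odd there is no $r$ with $m-1<2r<m+1$, and this is where the approach stops. The octagon shows that the failure is real: in color $i$, Rule (T) gives $+$ at levels $d(\cdot,i)=3,4$ and $-$ at levels $0,1$, and nothing at level $2$. The points $x$ and $x+1$ are on adjacent levels in every color, so none of the eight pairs $\{x,x+1\}$ is separated by Rule (T).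

What remains are the pairs with
$$\ell(u)=1,\qquad m(u)=2\kappa-1,\qquad\kappa\ge1. \tag{5}$$
We must choose the signs at ties. For $\kappa\ge2$ a fixed order of priorities suffices; for $\kappa=1$ it does not, and most of the work goes there.

## 5. Ties with $\kappa\ge2$: a priority order on classes of steps

A *class* is a set $\{a,-a\}$ with $a\ne0$. Fix a linear order on the classes and a set $\Gamma^+$ containing exactly one element of each class.

**Definition (In, Out).** For a $\kappa$-tie $(x,i)$ with $\kappa\ge2$ let
$$\mathrm{In}=\{a: x+a\to_ix,\ p_i(x+a)=\kappa-1\},\qquad \mathrm{Out}=\{a: x\to_ix-a,\ q_i(x-a)=\kappa-1\}.$$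

These are the steps next to $x$ in longest chains above and below $x$. Indeed, the step adjacent to $x$ in a longest chain above $x$ starts at a point $x+a$ with $p_i(x+a)\ge\kappa-1$, and (3) gives $p_i(x+a)\le\kappa-1$; likewise below. So both sets are nonempty.

If $a\in\mathrm{In}$ and $b\in\mathrm{Out}$, then $x+a\to_ix\to_ix-b$, so $(a,b)$ is additive by (A), and $b\ne-a$. Consequently, suppose a class $c$ meets both sets, and let $a\in c\cap\mathrm{In}$. Then $-a\notin\mathrm{Out}$, so $c\cap\mathrm{Out}=\{a\}$ and $a\ne-a$. Since $a\in\mathrm{Out}$, also $-a\notin\mathrm{In}$. Thus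
$$c\cap\mathrm{In}=c\cap\mathrm{Out}=\{a\}\quad\text{for one element } a,\text{ and } a\ne-a.\tag{6}$$

**Rule (P).** At a $\kappa$-tie with $\kappa\ge2$, let $c$ be the highest class meeting $\mathrm{In}\cup\mathrm{Out}$. If $c$ meets only $\mathrm{Out}$, the sign is $+$. If $c$ meets only $\mathrm{In}$, it is $-$. If $c$ meets both, with common element $a$, the sign is $+$ if $a\in\Gamma^+$ and $-$ otherwise.

*Octagon, with $1\in\Gamma^+$.* At $(i+2,i)$ the only point of level $3$ joined to $i+2$ in color $i$ is $i+3$, and the only such point of level $1$ is $i+1$. So $\mathrm{In}=\mathrm{Out}=\{1\}$ and the sign is $+$. At $(i-2,i)$ we get $\mathrm{In}=\mathrm{Out}=\{-1\}$ and the sign is $-$. So color $i$ separates $\{i+2,i+1\}$ and $\{i-3,i-2\}$. For $i=1,2,3,4$ these are $\{2,3\},\{6,7\};\{3,4\},\{7,0\};\{4,5\},\{0,1\};\{5,6\},\{1,2\}$, all eight missing pairs.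

**Lemma 6.** If $x-y=u$, $\ell(u)=1$, $m(u)=2\kappa-1$ and $\kappa\ge2$, then Rules (T) and (P) separate $\{x,y\}$.

*Proof.* **Step 1: find a step $z$ whose class beats every competitor.** Let $E(u)$ be the set of all members of additive sequences of length $2\kappa$ containing $u$. Then $u\in E(u)$ and $E(-u)=-E(u)$. (In the octagon, $E(1)=\{1\}$: an additive sequence of length $4$ has all $f$-values equal to $1$, so it consists of $1$'s and $-1$'s, and never both.) Let $c$ be the highest class meeting $E(u)$. If $u\in c$, put $z=u$; otherwise choose any $z\in E(u)\cap c$. Interchanging $x$ and $y$ replaces $(u,z)$ by $(-u,-z)$ and keeps $c$; the assertion is symmetric in $x,y$, so we may assume $z\in\Gamma^+$.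

**Step 2: place $z$ on the right side of the pair.** Choose an additive sequence $(u,g_1,\dots,g_{2\kappa-1})$ which contains $z$ among the $g_j$ if $z\ne u$; this is possible as $z\in E(u)$. Apply Lemma 4 with $|J|=\kappa$ and $|K|=\kappa-1\ge1$, where, if $z\ne u$, we arrange $z=g_j$ with $j\in K$. Here $\kappa\ge2$ is needed.

**Step 3: case (I), $t\to_ib$.** By Lemma 4, $x\to_iy$, $p_i(x)=\kappa\le q_i(x)$ and $p_i(y)\ge\kappa+1>\kappa-1=q_i(y)$, so $s_i(y)=-$. We need $s_i(x)=+$. If $q_i(x)>\kappa$, this is Rule (T). Otherwise $(x,i)$ is a $\kappa$-tie, and $u\in\mathrm{Out}$ because $x-u=y$ and $q_i(y)=\kappa-1$.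

Also $z\in\mathrm{Out}$. If $z=u$ this was just shown. Otherwise reorder the steps $u,(g_k)_{k\in K}$ leading from $x$ to $b$ so that $z$ comes first. Since $x\to_ib$ by (A), Lemma 3(C) gives a chain $x\to_ix-z\to_i\dots\to_ib$ of length $\kappa$. So $q_i(x-z)\ge\kappa-1$, and $q_i(x-z)\le q_i(x)-1=\kappa-1$ by (3).

Every $a\in\mathrm{In}$ lies in $E(u)$: concatenate $\kappa-1$ steps ending at $x+a$, the step $a$ to $x$, the step $u$ to $y$, and $\kappa-1$ steps below $y$. This is a chain of length $2\kappa$. So the classes meeting $\mathrm{In}$ are $\le c$. The highest class $c'$ meeting $\mathrm{In}\cup\mathrm{Out}$ is $\ge c$, since $z\in\mathrm{Out}$. If $c'$ does not meet $\mathrm{In}$, the sign is $+$. If it does, then $c'=c$, and $c$ meets both sets. By (6) the common element is $z$, which lies in $\Gamma^+$, so the sign is $+$.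

**Step 4: case (II), $b\to_it$.** By Lemma 4, $y\to_ix$, $p_i(y)=\kappa-1<\kappa+1\le q_i(y)$, so $s_i(y)=+$, and $q_i(x)=\kappa\le p_i(x)$. We need $s_i(x)=-$. If $p_i(x)>\kappa$, this is Rule (T). Otherwise $(x,i)$ is a $\kappa$-tie, and $-u\in\mathrm{In}$ because $x+(-u)=y$ and $p_i(y)=\kappa-1$.

Also $-z\in\mathrm{In}$. If $z\ne u$, reorder the steps $-g_k$ ($k\in K$), $-u$ leading from $b$ down to $x$ so that $-z$ comes last. This gives a chain of length $\kappa$ from $b$ to $x$ ending with $x-z\to_ix$. So $p_i(x-z)\ge\kappa-1$, and $p_i(x-z)\le p_i(x)-1=\kappa-1$.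

Every $a\in\mathrm{Out}$ lies in $E(-u)=-E(u)$: concatenate $\kappa-1$ steps ending at $y$, the step $-u$ to $x$, the step $a$, and $\kappa-1$ steps below $x-a$. So the classes meeting $\mathrm{Out}$ are $\le c$, while the highest class $c'$ meeting $\mathrm{In}\cup\mathrm{Out}$ is $\ge c$. If $c'$ does not meet $\mathrm{Out}$, the sign is $-$. Otherwise $c'=c$ meets both sets, and by (6) the common element is $-z$ with $-z\ne z$. As $z\in\Gamma^+$, we have $-z\notin\Gamma^+$, and the sign is $-$. $\square$

## 6. The sides of a 1-tie

It is natural to use Rule (P) for $\kappa=1$ as well. The proof breaks in Step 2: now $K$ is empty, so a step $z\ne u$ cannot be placed on the same side of $x$ as $u$.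

The diamond with the Klein group shows that the rule itself fails. All elements have order at most $2$, so $\{\sigma\}$ and $\{\tau\}$ are classes. Say $\{\sigma\}$ is higher than $\{\tau\}$. At the tie $(-e_2,1)$ we have $e_1\to-e_2\to-e_1$ with $e_1=-e_2+\tau$ and $-e_1=-e_2-\sigma$. So $\mathrm{In}=\{\tau\}$, $\mathrm{Out}=\{\sigma\}$, and Rule (P) gives $s_1(-e_2)=+$. At $(e_1,2)$ we have $e_2\to e_1\to-e_2$, $\mathrm{In}=\{\sigma\}$, $\mathrm{Out}=\{\tau\}$, and the rule gives $s_2(e_1)=-$. The second line of (1) is violated. If $\{\tau\}$ is the higher class, then at $(e_1,2)$ the sign is $+$. At $(e_2,1)$, where $e_1\to e_2\to-e_1$, $\mathrm{In}=\{\sigma\}$ and $\mathrm{Out}=\{\tau\}$, the sign is $+$ too; the first line of (1) is violated. Each pair has a chance at both of its ends, in different colors; a fixed priority lets one class win both times and the other never. So the rule must look at the colors as well.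

We now set up the competition at $1$-ties precisely. Let
$$S=\{u\ne0:\ell(u)=1,\ m(u)=1\},\qquad S=-S.$$
We must choose the signs at $1$-ties so that all pairs $\{x,x+a\}$, $x\in\Gamma$, $a\in S$, are separated.

**Definition (the relation $\sim$, the sets $N$, $T$).** For nonzero $a,b$ write $a\sim b$ if $(a,-b)$ is additive, i.e. $f(a-b)=f(a)+f(b)$. By Lemma 2, $\sim$ is symmetric, $a\sim b\iff-a\sim-b$, and $a\not\sim a$. Let
$$N=\{b\notin S\cup\{0\}: b\sim a\text{ for some }a\in S\},\qquad T=S\cup N.$$

Then $N=-N$ and $T=-T$. Every element of $T$ is $\sim$-related to an element of $T$: for $b\in N$ this is the definition. For $a\in S$, since $m(a)=1$ there is $g$ with $(a,g)$ additive, so $a\sim-g$ and $-g\in S\cup N$.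

*Examples.* Diamond, $\mathbb{Z}/4$: $\ell(1)=1$ and $m(1)=1$ (the sequence $(1,1)$ is additive and $f\le 2$), while $\ell(2)=2$. So $S=T=\{1,3\}$, and $1\sim3$ because $(1,-3)=(1,1)$. Diamond, Klein: $S=T=\{\sigma,\tau\}$ with $\sigma\sim\tau$. For an example with $N\ne\emptyset$, take $\Gamma=\mathbb{Z}/6\times\mathbb{Z}/2$ and $f(k,\varepsilon)=\min(|k|+2\varepsilon,3)$, where $|k|\in\{0,\dots,3\}$ is the distance from $k$ to $0$ in the $6$-cycle and $\varepsilon\in\{0,1\}$. This $f$ satisfies (2), since a minimum of a subadditive function and a positive constant is subadditive. By the remark in Section 3 it comes from a set $X$. Put $g=(1,0)$, $a=(0,1)$. Since $f$ takes values in $\{0,1,2,3\}$, with the value $1$ only at $\pm g$, and $f(a)=2$, we get $\ell(a)=1$ (no sum of two elements $\pm g$ is $a$). Also $m(a)=1$: $(a,g)$ is additive, $f(1,1)=3$, and a longer additive sequence would need a value $\ge4$. So $a\in S$. The sequence $(g,g,g)$ is additive, so $m(g)\ge2$ and $g\notin S$; but $(g,-a)=(g,a)$ is additive, so $g\sim a$ and $g\in N$.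

**Definition (sides).** At a $1$-tie $(x,i)$ the *sides* are
$$U=\{a:x+a\to_ix\},\qquad V=\{a:x\to_ix+a\}.$$
For $u\in U$, $v\in V$ the chain $x+u\to_ix\to_ix+v$ has steps $u,-v$, so $u\sim v$ by (A). *Choosing side $U$* means putting $s_i(x)=-$; *choosing side $V$* means putting $s_i(x)=+$.

In the diamond at $(e_2,1)$: $U$ contains the step back to $e_1$ and $V$ the step to $-e_1$. So $U=\{3\}$, $V=\{1\}$ for $\mathbb{Z}/4$, and $U=\{\sigma\}$, $V=\{\tau\}$ for the Klein group.

**Lemma 7.** If side $U$ is chosen at the $1$-tie $(x,i)$, all pairs $\{x,x+u\}$, $u\in U$, are separated. If side $V$ is chosen, all pairs $\{x,x+v\}$, $v\in V$, are separated.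

*Proof.* Let $u\in U$. By (3), $p_i(x+u)\le0$ and $q_i(x+u)\ge2$, so $s_i(x+u)=+$ by Rule (T), while $s_i(x)=-$ and $x+u\to_ix$. Let $v\in V$. Then $q_i(x+v)\le0$ and $p_i(x+v)\ge2$, so $s_i(x+v)=-$, while $s_i(x)=+$ and $x\to_ix+v$. $\square$

So a tie serves every pair on the chosen side. The next lemma says where a pair can find ties.

**Lemma 8.** Let $a\in S$, $b\in T$, $a\sim b$, $x\in\Gamma$, and let $i$ be a color joining $x+a$ and $x+b$.

- (i) Either $(x,i)$ is a $1$-tie with $a,b$ on opposite sides, or $\{x,x+a\}$ is separated in color $i$ by Rule (T).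
- (ii) If also $b\in S$, then $(x,i)$ is a $1$-tie with $a,b$ on opposite sides, and $(x+a,i)$, $(x+b,i)$ are not $1$-ties.

*Proof.* Since $f(a-b)=f(a)+f(-b)$, Lemma 3(B) gives $x+a\to_ix\to_ix+b$ or $x+b\to_ix\to_ix+a$. We drop the index $i$.

**First case: $x+a\to x\to x+b$.** The step $a$ followed by a longest chain below $x$ shows $q(x)\le m(a)=1$ by (4), so $q(x)=1$. A longest chain above $x+a$ followed by $x+a\to x\to x+b$ shows $p(x+a)+1\le m(a)=1$, so $p(x+a)=0$. Also $q(x+a)\ge2$. So $s(x+a)=+$, and $(x+a,i)$ is not a $1$-tie. We have $p(x)\ge1$. If $p(x)\ge2$, then $s(x)=-$ and $\{x,x+a\}$ is separated by Rule (T). If $p(x)=1$, then $(x,i)$ is a $1$-tie with $a\in U$, $b\in V$. This proves (i). Now let $b\in S$. A longest chain above $x$ followed by the step $-b$ from $x$ to $x+b$ shows $p(x)\le m(-b)=1$, so $(x,i)$ is a $1$-tie. The chain $x+a\to x\to x+b$ shows $p(x+b)\ge2$, so $(x+b,i)$ is not a $1$-tie.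

**Second case: $x+b\to x\to x+a$.** A longest chain above $x$ followed by the step $-a$ from $x$ to $x+a$ shows $p(x)\le m(-a)=1$, so $p(x)=1$. The chain $x+b\to x\to x+a$ followed by a longest chain below $x+a$ shows $1+q(x+a)\le m(-a)=1$, so $q(x+a)=0$. Also $p(x+a)\ge2$. So $s(x+a)=-$, and $(x+a,i)$ is not a $1$-tie. We have $q(x)\ge1$. If $q(x)\ge2$, then $s(x)=+$ and $\{x,x+a\}$ is separated by Rule (T). If $q(x)=1$, then $(x,i)$ is a $1$-tie with $b\in U$, $a\in V$. Now let $b\in S$. The step $b$ from $x+b$ to $x$ followed by a longest chain below $x$ shows $q(x)\le m(b)=1$, so $(x,i)$ is a $1$-tie. Also $q(x+b)\ge2$, so $(x+b,i)$ is not a $1$-tie. $\square$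

## 7. Admissible pairs and the choice of sides

Our choice of sides will be recursive, so we need a statement that survives passing to smaller sets of steps and thinner relations.

**Definition (admissible pair).** A pair $(T',R)$ is *admissible* if

- $T'=-T'\subset T$;
- $R\subset{\sim}$ is a symmetric relation on $T'$ with $aRb\iff(-a)R(-b)$;
- every element of $T'$ is $R$-related to some element of $T'$;
- for each $1$-tie $(x,i)$, with sides $U,V$, the set $\{(u,v)\in(U\cap T')\times(V\cap T'):uRv\}$ has the form $U'\times V'$ (possibly empty).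

If this set is nonempty, the tie is *$R$-active* with *rectangle* $U'\times V'$, and "the rectangle contains $a$" means $a\in U'\cup V'$. Each element of $U'$ is *opposite* to each element of $V'$ and conversely. Opposite elements are $R$-related.

*Example.* $(T,\sim)$ is admissible. At a $1$-tie all of $U$ is $\sim$-related to all of $V$, so the set in the last condition is $(U\cap T)\times(V\cap T)$. In the diamond, for either group, all four $1$-ties are $\sim$-active, and both sides of each rectangle are singletons.

**Lemma 9.** Let $(T',R)$ be admissible, $aRb$ with $a\in S\cap T'$, $x\in\Gamma$, and let $i$ be any color joining $x+a$ and $x+b$. Either $\{x,x+a\}$ is separated by Rule (T), or $(x,i)$ is an $R$-active tie in which $a,b$ are opposite. If $b\in S$, the second always holds.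

*Proof.* Since $R\subset{\sim}$ and $T'\subset T$, Lemma 8 applies. If $a,b$ are on opposite sides of the $1$-tie $(x,i)$, then the pair formed by them is in the set of the last condition, because $aRb$. So the tie is $R$-active and $a,b$ are opposite. $\square$

**Proposition 10.** Let $(T',R)$ be admissible. One can choose sides at the $R$-active ties so that all pairs $\{x,x+a\}$, $x\in\Gamma$, $a\in S\cap T'$, are separated by Rule (T) and these choices, whatever the choices at other ties.

Before the proof, here are its two mechanisms. *Mechanism 1* orients steps: suppose $A$ is a set with no two related members, and the rule is "at a tie containing a member of $A$, the side opposite to it wins". If $-a$ is related to some $a'\in A$, then the pair $\{x,x-a\}$ meets $a'$ at a tie at $x$ and wins there. As $x$ varies, $\{x,x-a\}$ runs through all pairs with difference $\pm a$, so $a\in A$ is served through $-a$, although $a$ itself always loses. *Mechanism 2* is for steps where signs do not help, since $v$ and $y$ are related in all four combinations $\pm v,\pm y$, as for $\sigma,\tau$ in the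 Klein diamond. There each pair with difference in a certain set claims one tie, in the *smallest possible color*, and loses the others. A pair on the opposing side that lost everywhere would produce an infinite increasing sequence of colors.

*Proof.* Induction on $|T'|$. The case $T'=\emptyset$ is trivial, so let $T'\neq\emptyset$. "Related" and "independent" (no two members related) refer to $R$. No element is related to itself, since $R\subset{\sim}$.

**Step 1: choose the set $A$ that orients as many steps as possible.** Call $A\subset T'$ *good* if it is independent and, for each $a\in A\cap S$, the element $-a$ is related to some element of $A$. The empty set is good. (For the $\mathbb{Z}/4$ diamond, $\{1\}$ is good, since $-1=3\sim1$. For the Klein diamond, only $\emptyset$ is good: $-\sigma=\sigma$ would need a related element in $A$, but $\{\sigma,\tau\}$ is not independent.) Fix an inclusion-maximal good set $A$, and let $F$ be the set of $v\in T'\setminus A$ related to no element of $A$.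

**Step 2: show that in the leftover set $F$ signs do not matter.**

(F1) $F\subset S$. If $v\in F\cap N$, then $A\cup\{v\}$ is independent, and $v\notin S$ imposes no further condition. So $A\cup\{v\}$ is good, contradicting maximality.

(F2) $F=-F$. Let $v\in F$, so $v\in S$. If $-v\in A$, then $-v\in A\cap S$, and goodness says that $v$ is related to an element of $A$, contradicting $v\in F$. If $-v$ is related to an element of $A$, then $A\cup\{v\}$ is good, contradicting maximality. So $-v\in F$.

(F3) If $v,y\in F$ and $vRy$, then $vR(-y)$, and hence $(\pm v)R(\pm y)$ for all signs. Suppose $v,-y$ are not related. Both are in $F$, so $A\cup\{v,-y\}$ is independent. Since $vRy$, we have $(-v)R(-y)$, so $-v$ is related to $-y$; and $-(-y)=y$ is related to $v$. So $A\cup\{v,-y\}$ is good, contradicting maximality. The argument includes the case $y=-v$, where $\{v,-y\}=\{v\}$. The statement for all signs follows by applying $aRb\iff(-a)R(-b)$. In particular $vR(-v)$ never holds for $v\in F$, because then $vRv$.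

(F4) No element of $F$ is related to an element of $A\cup(-A)$. For $A$ this is the definition. If $v\in F$ were related to $-a$ with $a\in A$, then $-v\in F$ would be related to $a$.

Let $B$ be the set of $x\in S\cap T'$ with $x,-x\notin A$ and $x\notin F$. By (F2) also $-x\notin F$, so both $x$ and $-x$ are related to elements of $A$; and $B=-B$. Thus
$$S\cap T'=(A\cap S)\cup-(A\cap S)\cup F\cup B.\tag{7}$$

**Step 3: split $F$ into claimants and opponents.** Let $Q$ be a maximal symmetric ($Q=-Q$) independent subset of $F$. Each $v\in F\setminus Q$ is related to an element of $Q$. Otherwise, by symmetry of $Q$, neither $v$ nor $-v$ is related to an element of $Q$. Since $v,-v$ are unrelated by (F3), $Q\cup\{v,-v\}$ would be a larger symmetric independent subset.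

Let $\Lambda$ be the set of $q\in Q$ not related to any element of $F$, and $Q'=Q\setminus\Lambda$. Both are symmetric, since $F=-F$. By the definition of $\Lambda$ and (F4),
$$\text{elements related to an element of }\Lambda\text{ lie outside }F\cup A\cup(-A).\tag{8}$$
In particular they lie outside $\Lambda$, and by (7) those in $S$ lie in $B$.

**Step 4: treat $\Lambda$ by induction.** Let
$$T''=\Lambda\cup\{y\in T':y\text{ is related to an element of }\Lambda\},$$
and let $R'$ be the set of $R$-related pairs with one member in $\Lambda$. We check that $(T'',R')$ is admissible. The symmetry conditions are clear. Each $\lambda\in\Lambda$ is $R$-related to an element of $T'$, which then lies in $T''$; every other element of $T''$ is related to an element of $\Lambda$. At a $1$-tie that is not $R$-active there are no $R'$-pairs. Consider an $R$-active tie with rectangle $U'\times V'$. If $U'\cap\Lambda\ne\emptyset$, then $V'\cap\Lambda=\emptyset$, because opposite elements are related and $\Lambda$ is independent; the $R'$-pairs form $(U'\cap\Lambda)\times V'$. If $V'\cap\Lambda\ne\emptyset$, they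 likewise form $U'\times(V'\cap\Lambda)$. Otherwise there are none. So $(T'',R')$ is admissible, every $R'$-active tie is $R$-active, and
$$\text{an }R\text{-active tie is }R'\text{-active iff its rectangle contains an element of }\Lambda.\tag{9}$$

Moreover $|T''|<|T'|$. If $A\ne\emptyset$, then $T''\cap A=\emptyset$, by $\Lambda\subset F$ and (8). If $A=\emptyset$, then $F=T'$; every element of $T'$ is related to an element of $T'=F$, so $\Lambda=\emptyset$ and $T''=\emptyset$.

By induction we choose sides at all $R'$-active ties so that all pairs $\{x,x+a\}$ with $a\in S\cap T''$ are separated, whatever the other choices. This settles $a\in\Lambda$ and all $a\in B$ that are related to an element of $\Lambda$.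

**Step 5: the rule at $R$-active ties that are not $R'$-active.** Let $D=A\cup Q'$. It is independent, since $A$ and $Q'$ are, and no element of $F$ is related to an element of $A$. So $D$ meets at most one of $U',V'$ in any rectangle.

For a pair $e=\{y,y+q\}$ with $q\in Q'$ let $C(e)$ be the set of colors $i$ with the following property: for some $z\in e$, writing $e=\{z,z+\rho\}$ (so $\rho=\pm q\in Q'$), the pair $(z,i)$ is an $R$-active tie whose rectangle contains $\rho$, with an element of $F$ opposite to $\rho$. This set is nonempty. Indeed $q\notin\Lambda$ is related to some $v\in F\subset S$, and $q\in S$; by Lemma 9, for any color $i$ joining $y+q$ and $y+v$, the pair $(y,i)$ is an $R$-active tie with $q,v$ opposite. Put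
$$h(e)=\min C(e).$$
The function $h$ does not depend on any choice of sides.

Now let $(x,i)$ be an $R$-active tie that is not $R'$-active. If $D$ meets neither $U'$ nor $V'$, choose arbitrarily. If $D$ meets one of them, call its side the *$D$-side*. The $D$-side is *claimed* if it contains, within the rectangle, some $q\in Q'$ with $h(\{x,x+q\})=i$, and the opposite side of the rectangle contains an element of $F$. If the $D$-side is claimed, choose the $D$-side; otherwise choose the other side.

It remains to verify that all pairs are separated.

**Step 6: pairs with difference in $\pm(A\cap S)$ (mechanism 1).** Let $a\in A\cap S$, $x\in\Gamma$, and choose $a'\in A$ related to $-a$. By Lemma 9, either $\{x,x-a\}$ is separated by Rule (T), or at some $R$-active tie $(x,i)$ the elements $-a,a'$ are opposite. In the second case the rectangle contains no $\lambda\in\Lambda$: such a $\lambda$ would be opposite, hence related, to $-a$ or to $a'$, contradicting (F4). So by (9) the tie is not $R'$-active. The $D$-side is the side of $a'$. It is not claimed, as that would require an element of $F$ opposite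 to $a'$, contradicting (F4). So the side of $-a$ is chosen, and $\{x,x-a\}$ is separated by Lemma 7. As $x$ varies, these are all pairs with difference $\pm a$.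

**Step 7: pairs with difference $b\in B$ not related to any element of $\Lambda$.** Let $x\in\Gamma$. The element $b$ is related to some $a'\in A$. By Lemma 9, either $\{x,x+b\}$ is separated by Rule (T), or $b,a'$ are opposite in some $R$-active tie $(x,i)$. The rectangle contains no $\lambda\in\Lambda$, which would be related to $b$ (excluded) or to $a'$ (contradicting (F4)). So the tie is not $R'$-active. The $D$-side is that of $a'$ and, as in Step 6, it is not claimed. So the side of $b$ is chosen, and $\{x,x+b\}$ is separated by Lemma 7.

**Step 8: pairs $e=\{y,y+q\}$ with $q\in Q'$ (each claims a tie).** Let $i=h(e)$, and let $z,\rho$ be as in the definition of $C(e)$ for this $i$. The rectangle of $(z,i)$ contains $\rho$ and an opposite $v\in F$. It contains no $\lambda\in\Lambda$, which would be related to $\rho\in F$ or $v\in F$. So the tie is not $R'$-active. The side of $\rho$ is the $D$-side. It is claimed by $\rho$, as $h(\{z,z+\rho\})=h(e)=i$ and $v$ is opposite. So it is chosen, and $e$ is separated by Lemma 7.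

**Step 9: pairs with difference $v\in F\setminus Q$ (mechanism 2).** Suppose some $\{x,x+v\}$ is not separated. Put
$$x^1=x,\quad v^1=v,\qquad x^{j+1}=x^j+v^j,\quad v^{j+1}=-v^j .$$
The points $x^j$ alternate between $x$ and $x+v$, always $\{x^j,x^j+v^j\}=\{x,x+v\}$, and $v^j=\pm v\in F\setminus Q$. We shall construct $q_j\in Q'$ and colors $i_1<i_2<\cdots$ for all $j\ge1$ such that
$$(x^j,i_j)\text{ is an }R\text{-active tie},\quad v^j,q_j\text{ are opposite in it},\quad h(\{x^j,x^j+q_j\})=i_j.\tag{10}$$
This contradicts the finiteness of the set of colors.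

*Observation.* Suppose $v^jRq$ with $q\in Q$, and let $i$ be a color joining $x^j+v^j$ and $x^j+q$. Then there is $q_j\in Q'$ such that (10) holds with $i_j=i$. Indeed, $q\in Q'$ because $q$ is related to $v^j\in F$. Both $v^j$ and $q$ lie in $S$, so by Lemma 9 $(x^j,i)$ is an $R$-active tie with $v^j,q$ opposite. Its rectangle contains no $\lambda\in\Lambda$, which would be related to $v^j\in F$ or $q\in F$. So the tie is not $R'$-active, and its $D$-side is that of $q$. Since $\{x^j,x^j+v^j\}$ is not separated, the side of $v^j$ is not chosen, by Lemma 7. So the $D$-side is chosen, and by the rule it must be claimed: it contains, within the rectangle, some $q_j\in Q'$ with $h(\{x^j,x^j+q_j\})=i$. As $v^j$ is on the other side of the rectangle, $q_j$ and $v^j$ are opposite.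

*Start.* By Step 3, $v$ is related to some $q\in Q$; the observation gives $i_1,q_1$.

*Continuation.* Given $i_j,q_j$ with (10), we have $v^jRq_j$, so $v^{j+1}=-v^j$ is related to $q_j$ by (F3). Choose a color $i_{j+1}$ joining $x^{j+1}+v^{j+1}=x^j$ and $x^{j+1}+q_j=x^j+v^j+q_j$. The observation at $x^{j+1}$ with $q=q_j$ gives $q_{j+1}$ with (10).

*Why $i_j\le i_{j+1}$.* Put $w=x^j+q_j$. By (F3), $(-q_j)Rv^j$, and both are in $S$. The color $i_{j+1}$ joins $w+(-q_j)=x^j$ and $w+v^j=x^j+v^j+q_j$. So by Lemma 9 $(w,i_{j+1})$ is an $R$-active tie in which $-q_j$ and $v^j\in F$ are opposite. Since $\{w,w-q_j\}=\{x^j,x^j+q_j\}$, this says $i_{j+1}\in C(\{x^j,x^j+q_j\})$ (take $z=w$, $\rho=-q_j$). Hence $i_j=h(\{x^j,x^j+q_j\})\le i_{j+1}$. The point of this computation is that the parallelogram $x^j,\ x^j+v^j,\ x^j+q_j,\ x^j+v^j+q_j$ has a diagonal of color $i_{j+1}$, and this makes both other corners, $x^{j+1}$ and $w$, ties in that color.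

*Why $i_j\ne i_{j+1}$.* The pair $(x^j,i_j)$ is a $1$-tie. By Lemma 8(ii) at $x^{j+1}$ with $a=v^{j+1}$, $b=q_j$ and color $i_{j+1}$, the pair $(x^{j+1}+v^{j+1},i_{j+1})=(x^j,i_{j+1})$ is not a $1$-tie. So $i_j<i_{j+1}$.

**Step 10: check that nothing is missing.** By (7), $S\cap T'$ consists of $\pm(A\cap S)$, settled in Step 6; of $B$, settled in Steps 4 and 7; and of $F=\Lambda\cup Q'\cup(F\setminus Q)$, settled in Steps 4, 8 and 9. $\square$

**Example (the diamond, both ways).** *Group $\mathbb{Z}/4$*, with $(T',R)=(\{1,3\},\sim)$: take $A=\{1\}$. Then $3$ is related to $1$, so $F=\emptyset$, $\Lambda=Q'=\emptyset$, and $D=\{1\}$ is never claimed. At every tie the side of $3$ is chosen. At $(e_2,1)$ the step $3$ leads up to $e_1$, so $s_1(e_2)=-$. At $(-e_2,1)$ it leads down to $-e_1$, so $s_1(-e_2)=+$. At $(e_1,2)$ it leads down to $-e_2$, so $s_2(e_1)=+$. At $(-e_1,2)$ it leads up to $e_2$, so $s_2(-e_1)=-$. This is the first of the two solutions found in Section 2.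

*Klein group*, with $(T',R)=(\{\sigma,\tau\},\sim)$: here $A=\emptyset$ and $F=\{\sigma,\tau\}$. Take $Q=Q'=\{\sigma\}$, $\Lambda=\emptyset$. For $e=\{e_1,e_2\}$ the ties $(e_2,1)$ and $(e_1,2)$ both have $\sigma$ opposite to $\tau$, so $C(e)=\{1,2\}$ and $h(e)=1$. In the same way $h(\{-e_1,-e_2\})=1$, from the tie $(-e_2,1)$. So the $\sigma$-side is claimed and chosen at the color-$1$ ties: $s_1(e_2)=-$ (the side of $e_1$), $s_1(-e_2)=+$ (the side of $-e_1$). At the color-$2$ ties it is not claimed, and the $\tau$-side is chosen: $s_2(e_1)=+$ (the side of $-e_2$), $s_2(-e_1)=-$ (the side of $e_2$). The result is the same solution.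

## 8. Assembling the signs: proof of Theorem 1 and Conjecture A′

**Proof of Theorem 1.** Assign signs by Rule (T) where it applies; by Rule (P) at $\kappa$-ties with $\kappa\ge2$; by Proposition 10, applied to the admissible pair $(T,\sim)$, at $\sim$-active $1$-ties; and arbitrarily at the remaining $1$-ties. Each $(x,i)$ receives exactly one sign. Let $u=x-y\ne0$. If $\ell(u)\ge2$ or $m(u)$ is even, $\{x,y\}$ is separated by Lemma 5. If $\ell(u)=1$ and $m(u)\ge3$ is odd, it is separated by Lemma 6. If $\ell(u)=m(u)=1$, then $u\in S=S\cap T$, and $\{x,y\}=\{y,y+u\}$ is separated by Proposition 10. $\square$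

By Lemma 1, Theorem 1 proves **Conjecture A′**: it is true.

## 9. Orders of groups, periods of nonexpansive maps, polyhedral norms, and a nonabelian example

We prove Theorem 2 item by item.

**Item 1: the bound $|X|\le 2^n$.** By Theorem 1 the map $x\mapsto(s_1(x),\dots,s_n(x))\in\{+,-\}^n$ is injective.

**Item 2: which groups occur.** A transitive abelian group of bijections of $X$ has trivial stabilizers (Step 3.1), so its order is $|X|$. Necessity is therefore item 1. Conversely, if $|\Gamma|\le2^n$, take any $X\subset\{0,1\}^n$ with $|X|=|\Gamma|$. All distances between distinct points are $1$, so every bijection is an isometry, and $\Gamma$ acts by its regular representation.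

**Item 3: periods.** For the bound, let $X$ be a periodic orbit of minimal period $p$. For $x,y\in X$,
$$\|x-y\|_\infty=\|F^p(x)-F^p(y)\|_\infty\le\|F(x)-F(y)\|_\infty\le\|x-y\|_\infty,$$
so $F|_X$ is an isometry of $X$. It generates a cyclic group acting transitively on $X$, and $|X|=p\le2^n$ by item 1.

For the existence, let $p\le2^n$ and let $g$ be a $p$-cycle on a $p$-element set $X\subset\{0,1\}^n$; it is an isometry of $X$. We extend it to $\mathbb{R}^n$ coordinate by coordinate. Put
$$F_j(y)=\min_{x\in X}\bigl(g(x)_j+\|x-y\|_\infty\bigr),\qquad j=1,\dots,n.$$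
As a minimum of $1$-Lipschitz functions each $F_j$ is $1$-Lipschitz for the sup-norm, so $F=(F_1,\dots,F_n)$ is nonexpansive. For $y\in X$, taking $x=y$ gives $F_j(y)\le g(y)_j$. On the other hand $g(x)_j+\|x-y\|_\infty=g(x)_j+\|g(x)-g(y)\|_\infty\ge g(y)_j$ for all $x\in X$. So $F=g$ on $X$, and the points of $X$ have minimal period $p$.

**Item 4: norms given by $N$ functionals.** The map $x\mapsto(\varphi_1(x),\dots,\varphi_N(x))$ is an isometric embedding of $(\mathbb{R}^d,\|\cdot\|)$ into $(\mathbb{R}^N,\|\cdot\|_\infty)$. It carries the group action to the image of $X$, and item 1 applies. For example, on $\mathbb{R}^2$ we have $|s|+|t|=\max(|s+t|,|s-t|)$, so $N=2$ and $|X|\le4$ for this norm.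

**Item 5: the word "abelian".** Let
$$X=\{\pm e_j\pm e_k:1\le j<k\le3\}\subset\mathbb{R}^3 .$$
It has $3\cdot4=12$ points, and the signed permutation matrices act transitively on it by sup-norm isometries. If the conclusion of Theorem 1 held for this $X$, the sign vectors in $\{+,-\}^3$ would be distinct and $|X|\le2^3=8$, a contradiction. By the equivalence in Lemma 1, there is no graph $H_X$ as in Conjecture A′ for this $X$ either. $\square$
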